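\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Well-localized orthonormal bases with vanishing moments\\ for pointwise variable anisotropy}


\begin{abstract}
A continuous ellipsoid cover of $\mathbb R^n$ prescribes at every point and every scale an ellipsoid, whose shape may change from point to point, and it induces a quasi-distance $\rho$. We show that for every such cover and every $r\ge1$ there is an orthonormal basis of $L_2(\mathbb R^n)$ whose elements, uniformly after rescaling, decay exponentially in a power of $\rho$ and are H\"older regular with respect to $\rho$, and are orthogonal to all polynomials of degree at most $r-1$. This answers a question of Dekel. The method is to multiply a refinable partition of unity by polynomials: the resulting spaces are automatically nested and contain the polynomials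 locally, and plateaus of the partition functions provide stable local bases. A variant with Taylor polynomials gives bases of arbitrarily high anisotropic smoothness. We also show two limits: sufficiently fast decay excludes the vanishing of all moments, and large H\"older exponents with respect to $\rho$ are impossible. For the isotropic cover these limits match what the constructions give.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Covers, localization, moments}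

Let $B^*$ be the Euclidean unit ball of $\mathbb R^n$ (open or closed; nothing below depends on the choice) and let $|\cdot|$ denote Lebesgue measure of sets.

\begin{definition}
A family $\Theta=\{\theta(x,t):x\in\mathbb R^n,\ t\in\mathbb R\}$ is a \emph{continuous ellipsoid cover} of $\mathbb R^n$ if there are positive constants $a_1,\dots,a_6$ such that
\begin{itemize}
\item[(a)] $\theta(x,t)=M_{x,t}(B^*)+x$ with a nonsingular $n\times n$ matrix $M_{x,t}$, and $a_12^{-t}\le|\theta(x,t)|\le a_22^{-t}$, for all $x,t$;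
\item[(b)] (shape condition) for all $x,y\in\mathbb R^n$, $t\in\mathbb R$, $s\ge0$, if $\theta(x,t)\cap\theta(y,t+s)\ne\emptyset$, then
\[
a_32^{-a_4s}\le\frac1{\|M_{y,t+s}^{-1}M_{x,t}\|}\le\|M_{x,t}^{-1}M_{y,t+s}\|\le a_52^{-a_6s}.
\]
\end{itemize}
\end{definition}

The parameter $t$ is a scale, measured by volume. Condition (b) says that, seen in the coordinates of $\theta(x,t)$, an ellipsoid that meets it and is $s$ scales finer has all its semi-axes between $a_32^{-a_4s}$ and $a_52^{-a_6s}$. Thus $a_6$ and $a_4$ bound from below and above the rates at which axes shrink. For the isotropic cover $\theta(x,t)=x+2^{-t/n}B^*$ one can take $a_4=a_6=1/n$; for the constant anisotropy $M_{x,t}=\operatorname{diag}(2^{-b_1t},\dots,2^{-b_nt})$ with $b_i>0$ and $\sum b_i=1$ one can take $a_6=\min b_i$ and $a_4=\max b_i$. In general the shape is allowed to vary from point to point, and no group of translations or dilations acts on $\Theta$.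

The cover induces the quasi-distance
\[
\rho(x,y)=\inf\{|\theta|:\theta\in\Theta,\ x,y\in\theta\};
\]
the $\rho$-ball of radius $2^{-t}$ about $x$ is comparable to $\theta(x,t)$ and has measure $\sim2^{-t}$, and $(\mathbb R^n,\rho,dx)$ is a space of homogeneous type. (The parts of this that we use are proved in Section~\ref{sec:geometry}.)

\begin{definition}\label{def:loc}
An orthonormal basis $\{\psi_i\}_{i\in I}$ of $L_2(\mathbb R^n)$ is \emph{well localized} with respect to $\Theta$ if each $i$ is attached to a point $x_i\in\mathbb R^n$ and a scale $t_i\in\mathbb Z$, and there are $C,\gamma,a>0$ and $0<\eta<1$, independent of $i$, such that for all $i\in I$ and $x,y\in\mathbb R^n$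
\begin{align}
&|\psi_i(x)|\le C\,2^{t_i/2}\exp\big(-\gamma(2^{t_i}\rho(x_i,x))^a\big),\label{eq:decay}\\
&|\psi_i(x)-\psi_i(y)|\le C\,2^{t_i/2}\big(2^{t_i}\rho(x,y)\big)^\eta\exp\big(-\gamma(2^{t_i}\rho(x_i,x))^a\big)\quad\text{if }\rho(x,y)\le2^{-t_i}.\label{eq:hoelder}
\end{align}
\end{definition}

Let $\Pi_{r-1}$ be the space of polynomials on $\mathbb R^n$ of total degree at most $r-1$. If $\int P\psi_i=0$ for $P\in\Pi_{r-1}$, then $\langle f,\psi_i\rangle=\langle f-P,\psi_i\rangle$ for every such $P$ for which the pairings make sense. So the coefficient sees only the local error of polynomial approximation of $f$, which is how smoothness of $f$ is turned into smallness of coefficients. Polynomials of bounded total degree are the right class here: $\Pi_{r-1}$ is invariant under affine maps, so it is the same space in the coordinates of every $\theta(x,t)$.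

For $r=1$ a well-localized basis with $\int\psi_i=0$ is known for every cover, by the construction of Auscher and Hyt\"onen via randomized dyadic cubes, applied to $(\mathbb R^n,\rho,dx)$. For the isotropic cover and for constant anisotropy, classical wavelet constructions give arbitrarily many vanishing moments. For general variable anisotropy, the existence for $r\ge2$ was posed as an open problem by Dekel \cite{Dekel}:

\begin{quote}
\emph{Given $\Theta$ and $r\ge1$, is there an orthonormal basis $\{\psi_i\}$ of $L_2(\mathbb R^n)$, well localized with respect to $\Theta$, with $\int P\psi_i=0$ for all $P\in\Pi_{r-1}$ and all $i$?}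
\end{quote}

The basis may depend on $\Theta$ and $r$. The difficulty is that polynomials have to be reproduced exactly, at all scales at once, by nested spaces with stable local bases, while there is no translation structure to help.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every continuous ellipsoid cover $\Theta$ of $\mathbb R^n$ and every integer $r\ge1$ there is an orthonormal basis $\{\psi_i\}_{i\in I}$ of $L_2(\mathbb R^n)$ that is well localized with respect to $\Theta$ and satisfies $\int P\psi_i=0$ for all $P\in\Pi_{r-1}$ and $i\in I$.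
\end{theorem}

\begin{theorem}\label{thm:smooth}
For every $\Theta$ and all integers $r,\ell\ge1$ there is an orthonormal basis $\{\psi_i\}$ of $L_2(\mathbb R^n)$, with attached points $x_i\in\mathbb R^n$ and scales $t_i\in\mathbb Z$, such that $\int P\psi_i=0$ for $P\in\Pi_{r-1}$, $\psi_i\in C^\ell(\mathbb R^n)$, and, with constants $C,\gamma,a>0$, for all $i$, $x$ and $|\nu|\le\ell$,
\begin{equation}\label{eq:smoothbound}
\Big|\partial_u^\nu\big[\psi_i(x+M_{x,t_i}u)\big]_{u=0}\Big|\le C\,2^{t_i/2}\exp\big(-\gamma(2^{t_i}\rho(x_i,x))^a\big).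
\end{equation}
In particular \eqref{eq:decay} and \eqref{eq:hoelder} hold, with $\eta=a_6$ if $a_6<1$, and with any $\eta\in(0,1)$ if $a_6=1$ \textup(which is possible only for $n=1$\textup).
\end{theorem}

The next statement shows limits of such results. There, a single function is said to satisfy \eqref{eq:decay} or \eqref{eq:hoelder} if the inequality holds for it with some point $x_i$, some scale $t_i$ and some constants; in part (b) the exponent $\eta$ need not be less than $1$.

\begin{proposition}\label{prop:limits}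
\textup{(a)} If $\psi\in L_2(\mathbb R^n)$ satisfies \eqref{eq:decay} with some $a\ge a_4$ and $\int P\psi=0$ for all polynomials $P$, then $\psi=0$. For the isotropic cover the proof of Theorem~\ref{thm:main} gives $a=1/n=a_4$ for each finite $r$; with this $a$, ``$r$ fixed'' cannot be replaced by ``$r=\infty$''.

\textup{(b)} A function in $L_2(\mathbb R^n)$ that satisfies \eqref{eq:hoelder} with an exponent $\eta>a_4$ vanishes. For the isotropic cover with $n\ge2$ one has $a_4=a_6=1/n$, and the exponent $\eta=a_6$ of Theorem~\ref{thm:smooth} is optimal.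
\end{proposition}

Section~\ref{sec:line} shows the main idea on the line. Section~\ref{sec:geometry} prepares the geometry. Section~\ref{sec:wavelets} passes from a system of scaling maps to an orthonormal basis; its hypotheses are met in two ways, in Section~\ref{sec:hoelder} (proof of Theorem~\ref{thm:main}) and in Section~\ref{sec:smooth} (proof of Theorem~\ref{thm:smooth}). Section~\ref{sec:limits} proves Proposition~\ref{prop:limits}. All functions are real; the bases are also orthonormal bases of complex $L_2$. The letters $C,c$ denote positive constants that may change from line to line.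

\section{The mechanism on the line}\label{sec:line}

Let $n=1$, let $\Theta$ be isotropic, and let $r=2$. We look for closed spaces $V_k\subset V_{k+1}$ that contain $1$ and $x$ locally and have continuous, compactly supported bases that are stable, that is, for which the $L_2$ norm of a combination is comparable to the $\ell^2$ norm of its coefficients.

\paragraph{Multiply by polynomials.} Suppose that $s\ge0$ is continuous with compact support, that $\sum_{j\in\mathbb Z}s(x-j)=1$, and that $s$ is refinable: $s(x)=\sum_jp_js(5x-j)$ with finitely many nonzero $p_j$. Let $V_k$ be the closed span of the functions $P(x)\,s(5^kx-j)$ with $\deg P\le1$. Multiplying the refinement equation by $P$ gives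
\[
P(x)s(x)=\sum_jp_j\,P(x)s(5x-j),
\]
and likewise for the translates of $s$; so $V_0\subset V_1$, whatever the refinement coefficients are. Also $\sum_jP(x)s(x-j)=P(x)$. Nestedness and polynomial reproduction are thus automatic. What is not automatic is a stable basis.

\paragraph{What can fail.} The hat function $h(x)=\max(0,1-|x|)$ is a refinable partition of unity. But $\sum_jj\,h(x-j)=x$, so $\sum_j(x-j)h(x-j)=0$. Moreover $\sum_{|j|\le N}(x-j)h(x-j)$ lives on $N\le|x|\le N+1$ and has bounded norm, while its coefficient vector has norm $\sqrt{2N+1}$. So $\{h(x-j),(x-j)h(x-j)\}$ is not a stable system. The cure is to require a \emph{plateau}: $s=1$ near $0$. By the partition property and $s\ge0$, all other translates then vanish near $0$. So $\sum_jP_j(x)s(x-j)$ coincides with $P_j$ near $j$, and the $P_j$ can be read off stably.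

\paragraph{A refinable function with a plateau.} Let $g$ be even, $g=1$ on $[0,\frac14]$, $g=0$ on $[\frac34,\infty)$, and linear in between. Then $\sum_jg(x-j)=1$. Put $p_j=g(j/5)$, that is,
\[
p_0=p_{\pm1}=1,\qquad p_{\pm2}=\tfrac7{10},\qquad p_{\pm3}=\tfrac3{10},\qquad p_j=0\ \ (|j|\ge4),
\]
and $(Tf)(x)=\sum_jp_jf(5x-j)$. Consider the continuous functions $f$ with $0\le f\le1$ that are even, equal to $1$ on $[0,\frac14]$ and to $0$ on $[\frac34,\infty)$, and satisfy $\sum_jf(x-j)=1$. For such $f$ only $f(5x-j)$ and $f(5x-j-1)$ are active on $[\frac j5,\frac{j+1}5]$, and they add up to $1$; hence, for $j\ge0$,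
\begin{equation}\label{eq:cell}
(Tf)(x)=p_{j+1}+(p_j-p_{j+1})f(5x-j),\qquad x\in\big[\tfrac j5,\tfrac{j+1}5\big].
\end{equation}
The function $Tf$ is of the same kind. It is even, and $0\le Tf\le1$ by \eqref{eq:cell}. On $[0,\frac15]$ it is $1$; on $[\frac15,\frac14]$ it is $\frac7{10}+\frac3{10}f(5x-1)=1$, since $5x-1\le\frac14$; on $[\frac34,\frac45]$ it is $\frac3{10}f(5x-3)=0$; beyond $\frac45$ it is $0$. Finally $\sum_i(Tf)(x-i)=\sum_lf(5x-l)\sum_ip_{l-5i}=1$, because $\sum_ip_{l-5i}=\sum_ig(\frac l5-i)=1$. By \eqref{eq:cell}, $\sup|Tf-T\tilde f|\le\frac25\sup|f-\tilde f|$. So the iterates $f_N=T^Ng$ converge uniformly to a function $s=Ts$ of this kind (Figure~\ref{fig:stairs}). In each step a sloping piece is replaced by three pieces of one fifth of its length, separated by flat pieces of the same length, with $\frac3{10},\frac4{10},\frac3{10}$ of its drop; hence $s$ is H\"older continuous of order $\log\frac52/\log5$, and no better.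

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=10cm,y=3.2cm]
\draw[->] (0,0)--(1.06,0) node[right] {$x$};
\draw[->] (0,0)--(0,1.18);
\draw[dashed] (0,1)--(.25,1)--(.75,0);
\draw[thick] (0,1)--(.25,1)--(.27,.91)--(.29,.91)--(.31,.79)--(.33,.79)--(.35,.7)--(.45,.7)--(.47,.58)--(.49,.58)--(.51,.42)--(.53,.42)--(.55,.3)--(.65,.3)--(.67,.21)--(.69,.21)--(.71,.09)--(.73,.09)--(.75,0)--(1,0);
\foreach \p/\q in {.25/{\frac14},.4/{\frac25},.6/{\frac35},.75/{\frac34},1/{1}} {\draw (\p,.02)--(\p,-.02) node[below] {$\q$};}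
\draw (.008,1)--(-.008,1) node[left] {$1$};
\end{tikzpicture}
\caption{The trapezoid $g$ (dashed) and the second iterate $f_2=T^2g$ (solid) for $x\ge0$, where $(Tf)(x)=\sum_jg(j/5)f(5x-j)$. Around the points $\frac25,\frac35$ of the finer net the iterate has plateaus, with the values of $g$ there; the plateau around $0$ survives all iterations, and the limit $s$ solves $s=Ts$.}
\label{fig:stairs}
\end{figure}

The iteration can be read without dilations. If $(Q_Nf)(x)=\sum_jf(5^{-N}j)\,g(5^Nx-j)$ (sample on the net $5^{-N}\mathbb Z$, then spread with the partition of unity of that level), then $Q_{N+1}[g(5^N\cdot{}-i)]=\sum_jp_j\,g(5^{N+1}\cdot{}-5i-j)$, so $f_N=Q_N\cdots Q_1g$. In this form it makes sense on any sequence of nested nets, and this is what we shall do.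

\paragraph{The complement.} Let $f=\sum_jq_j(x)s(5x-j)\in V_1$ with $\deg q_j\le1$, and let $v=\sum_iq_{5i}(x)s(x-i)\in V_0\subset V_1$. Near the integer $i$ both $f$ and $v$ equal $q_{5i}$. So the coefficients of $f-v$ in $V_1$ at the multiples of $5$ vanish, and $V_1=V_0\dotplus U_0$, where $U_0$ is the closed span of the functions $s(5x-j)$, $(5x-j)s(5x-j)$ with $5\nmid j$. Projecting these eight functions per unit interval orthogonally to $V_0$ we obtain a Riesz basis of $W_0=V_1\ominus V_0$, which can then be orthonormalized with exponential decay.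

\paragraph{The moments.} If $\psi\in W_0$ decays exponentially, then $\int x\,\psi=\sum_j\int xs(x-j)\,\psi=0$, since each $xs(x-j)$ lies in $V_0$; likewise $\int\psi=0$.

\medskip
For general covers there are two points to attend to. First, the polynomials have to be measured in the affine coordinates of $\theta(\alpha,t)$; this is what the shape condition permits. Second, one needs a metric in which nets can be chosen so coarse relative to each other (the factor $5$ above) that the plateaus and the regularity survive the iteration.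

\section{Geometry of a cover}\label{sec:geometry}

\subsection{From the quasi-distance to a metric}

The shape condition for two ellipsoids with the same center $z$ gives, for $s\ge0$,
\begin{equation}\label{eq:onepoint}
\|M_{z,t}^{-1}M_{z,t+s}\|\le a_52^{-a_6s},\qquad\|M_{z,t+s}^{-1}M_{z,t}\|\le a_3^{-1}2^{a_4s}.
\end{equation}
By (a) the determinants of these matrices have absolute values at least $\frac{a_1}{a_2}2^{-s}$ and $\frac{a_1}{a_2}2^s$, and the absolute value of a determinant is at most the $n$-th power of the norm; letting $s\to\infty$ we get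
\begin{equation}\label{eq:a4a6}
a_6\le1/n\le a_4.
\end{equation}

\begin{lemma}\label{lem:rho}
There is $c_0\ge0$ such that for all $x,t$
\[
\theta(x,t+c_0)\subset\{y:\rho(x,y)<2^{-t}\}\subset\theta(x,t-c_0).
\]
Moreover $\rho$ is finite, symmetric, vanishes exactly on the diagonal, and satisfies $\rho(x,z)\le\kappa_\rho\max(\rho(x,y),\rho(y,z))$ with a constant $\kappa_\rho\ge1$.
\end{lemma}

\begin{proof}
If $y\in\theta(x,t+c_0)$, then $\rho(x,y)\le a_22^{-t-c_0}<2^{-t}$ for $c_0$ large. Conversely, if $\rho(x,y)<2^{-t}$, pick $\theta(z,s)\ni x,y$ with $|\theta(z,s)|<2^{-t}$; then $s>t+\log_2a_1$ and $|M_{z,s}^{-1}(y-x)|\le2$. Since $x\in\theta(z,s)\cap\theta(x,s)$, we have $\|M_{x,s}^{-1}M_{z,s}\|\le a_5$. For $c_0$ large, $t'=t-c_0\le s$ and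
\[
|M_{x,t'}^{-1}(y-x)|\le\|M_{x,t'}^{-1}M_{x,s}\|\,\|M_{x,s}^{-1}M_{z,s}\|\cdot2\le2a_5^22^{-a_6(s-t')}\le2a_5^22^{-a_6(c_0+\log_2a_1)}<1 .
\]

Symmetry and $\rho(x,x)=0$ are clear. By \eqref{eq:onepoint}, $|M_{x,-s}^{-1}(y-x)|\le a_52^{-a_6s}|M_{x,0}^{-1}(y-x)|<1$ for $s$ large, so $\rho(x,y)<\infty$. If $\rho(x,y)=0$, then $y\in\theta(x,t-c_0)$ for all $t$, so $|M_{x,0}^{-1}(y-x)|\le a_52^{-a_6(t-c_0)}$ for $t\ge c_0$; letting $t\to\infty$ gives $y=x$. Finally let $\mu=\max(\rho(x,y),\rho(y,z))$. If $\mu=0$ the three points coincide. If $\mu>0$, choose $t$ with $\mu<2^{-t}\le2\mu$, and put $t'=t-c_0$. Then $y\in\theta(x,t')$ and $z\in\theta(y,t')$. As $y\in\theta(x,t')\cap\theta(y,t')$, we get $|M_{x,t'}^{-1}(z-x)|\le1+\|M_{x,t'}^{-1}M_{y,t'}\|\le1+a_5$. Choose $s_0\ge0$ with $a_5(1+a_5)2^{-a_6s_0}<1$. By \eqref{eq:onepoint}, $z\in\theta(x,t'-s_0)$, so $\rho(x,z)\le a_22^{c_0+s_0-t}\le2a_22^{c_0+s_0}\mu$.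
\end{proof}

Separated nets and Lipschitz functions are easier to handle with a metric. A power of $\rho$ is comparable to one.

\begin{lemma}\label{lem:metric}
Let $0<\varepsilon\le a_6$ with $\kappa_\rho^{2\varepsilon}\le2$, and let $d(x,y)$ be the infimum of $\sum_{j=1}^m\rho(x_{j-1},x_j)^\varepsilon$ over all finite chains $x=x_0,x_1,\dots,x_m=y$. Then $d$ is a metric and $\frac12\rho^\varepsilon\le d\le\rho^\varepsilon$.
\end{lemma}

\begin{proof}
Put $\varrho=\rho^\varepsilon$. Only $\varrho(x_0,x_m)\le2\sigma$ for every chain with sum $\sigma$ has to be shown; we use induction on $m$. The case $m=1$ is clear, and if $\sigma=0$ all points coincide. Let $\sigma>0$, $m\ge2$, and let $p\in\{0,\dots,m-1\}$ be maximal with $\sum_{j\le p}\varrho(x_{j-1},x_j)\le\sigma/2$. By maximality (or because the sum is empty, if $p=m-1$), $\sum_{j>p+1}\varrho(x_{j-1},x_j)\le\sigma/2$. By induction $\varrho(x_0,x_p)\le\sigma$ and $\varrho(x_{p+1},x_m)\le\sigma$ (trivially so if $p=0$ or $p=m-1$, respectively),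 and clearly $\varrho(x_p,x_{p+1})\le\sigma$. Two applications of the quasi-triangle inequality give $\varrho(x_0,x_m)\le\kappa_\rho^{2\varepsilon}\sigma\le2\sigma$.
\end{proof}

\emph{From now on we fix a metric $d$ on $\mathbb R^n$ and $\varepsilon\in(0,a_6]$ with}
\begin{equation}\label{eq:d}
C_d^{-1}\rho^\varepsilon\le d\le C_d\rho^\varepsilon .
\end{equation}
Nothing else about $d$ will be used, and $\varepsilon\le1$ by \eqref{eq:a4a6}. Let $B(x,R)$ be the open $d$-ball. By Lemma~\ref{lem:rho}, for each $\Lambda\ge1$ there is $c(\Lambda)\ge0$ such that for all $c\ge c(\Lambda)$ and all $x,t$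
\begin{equation}\label{eq:incl}
\theta(x,t+c)\subset B(x,\Lambda^{-1}2^{-\varepsilon t})\subset B(x,\Lambda2^{-\varepsilon t})\subset\theta(x,t-c).
\end{equation}
Hence $|B(x,R)|\sim R^{1/\varepsilon}$ for all $R>0$. By \eqref{eq:onepoint} the sets $\theta(x,t)$, $t\to\infty$, form a Euclidean neighborhood base at $x$; so $d$ induces the Euclidean topology. By \eqref{eq:incl}, $d$-bounded sets are Euclidean bounded.

\subsection{Affine charts}

Put $A_{z,t}(u)=z+M_{z,t}u$; note $|\det M_{z,t}|\sim2^{-t}$. The next lemma says that nearby charts of similar scale are comparable (i), that a chart turns $d$-balls of its own scale into sets of size about one (ii), and how distances in the chart relate to $\rho$ (iii), (iv).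

\begin{lemma}\label{lem:charts}
For each $\Lambda\ge1$ there is $C_\Lambda$ such that for all $z,z',t,t'$ with $|t-t'|\le\Lambda$ and $d(z,z')\le\Lambda2^{-\varepsilon t}$:
\begin{itemize}
\item[(i)] $\|M_{z,t}^{-1}M_{z',t'}\|\le C_\Lambda$ and $\|M_{z',t'}^{-1}M_{z,t}\|\le C_\Lambda$;
\item[(ii)] $\{|u|<C_\Lambda^{-1}\}\subset A_{z,t}^{-1}B(z,\Lambda^{-1}2^{-\varepsilon t})$, \ $A_{z,t}^{-1}B(z,\Lambda2^{-\varepsilon t})\subset\{|u|\le C_\Lambda\}$, \ $A_{z,t}\{|u|\le\Lambda\}\subset B(z,C_\Lambda2^{-\varepsilon t})$;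
\item[(iii)] $|A_{z,t}^{-1}x-A_{z,t}^{-1}y|\le C_\Lambda(2^t\rho(x,y))^{a_6}$ for $x,y\in B(z,\Lambda2^{-\varepsilon t})$.
\end{itemize}
Moreover, with constants $C,C'$ independent of $z,t$, for all $x$,
\begin{itemize}
\item[(iv)] $|A_{z,t}^{-1}x|\le C(1+2^t\rho(z,x))^{a_4}\le C'(1+2^{\varepsilon t}d(z,x))^{a_4/\varepsilon}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:incl} (with $2\Lambda$) choose $c\ge\Lambda$, depending on $\Lambda$ only, with $z'\in\theta(z,t-c)$. Then $t'\ge t-c$ and $z'\in\theta(z,t-c)\cap\theta(z',t')$, so $\|M_{z,t-c}^{-1}M_{z',t'}\|\le a_5$. Multiply by $\|M_{z,t}^{-1}M_{z,t-c}\|\le a_3^{-1}2^{a_4c}$. The second bound follows by exchanging the roles, with $\Lambda2^{\varepsilon\Lambda}$ in place of $\Lambda$, since $d(z,z')\le\Lambda2^{\varepsilon\Lambda}2^{-\varepsilon t'}$.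

(ii) Let $c=c(\Lambda)$. The set $A_{z,t}^{-1}B(z,\Lambda^{-1}2^{-\varepsilon t})$ contains $M_{z,t}^{-1}M_{z,t+c}B^*$, which contains the open ball about $0$ of radius $\|M_{z,t+c}^{-1}M_{z,t}\|^{-1}\ge a_32^{-a_4c}$. Next, $A_{z,t}^{-1}B(z,\Lambda2^{-\varepsilon t})\subset M_{z,t}^{-1}M_{z,t-c}B^*\subset\{|u|\le a_3^{-1}2^{a_4c}\}$. Finally let $|u|\le\Lambda$ and choose $s=s(\Lambda)\ge0$ with $a_52^{-a_6s}\Lambda<1$. By \eqref{eq:onepoint}, $|M_{z,t-s}^{-1}M_{z,t}u|<1$, so $z$ and $A_{z,t}u$ both lie in $\theta(z,t-s)$. Hence $\rho(z,A_{z,t}u)\le a_22^{s-t}$ and $d(z,A_{z,t}u)\le C_d(a_22^s)^\varepsilon2^{-\varepsilon t}$.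

(iii) Let $x\ne y$ and $2^{-s}=2\rho(x,y)$. Then $y\in\theta(x,s-c_0)$ by Lemma~\ref{lem:rho}, and $s\ge t-C$, with $C$ depending on $\Lambda$, since $d(x,y)<2\Lambda2^{-\varepsilon t}$. Choose $c=c'(\Lambda)\ge0$ with $x\in\theta(z,t-c)$ and $t-c\le s-c_0$. Since $x\in\theta(z,t-c)\cap\theta(x,s-c_0)$,
\[
|M_{z,t-c}^{-1}(y-x)|\le\|M_{z,t-c}^{-1}M_{x,s-c_0}\|\le a_52^{-a_6(s-c_0-t+c)}\le C2^{-a_6(s-t)}=C\big(2\cdot2^t\rho(x,y)\big)^{a_6}.
\]
Multiply by $\|M_{z,t}^{-1}M_{z,t-c}\|\le a_3^{-1}2^{a_4c}$.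

(iv) With $2^s=1+2^t\rho(z,x)$ we have $s\ge0$ and $\rho(z,x)<2^{-(t-s)}$, so $x\in\theta(z,t-s-c_0)$ and $|A_{z,t}^{-1}x|\le\|M_{z,t}^{-1}M_{z,t-s-c_0}\|\le a_3^{-1}2^{a_4(s+c_0)}$. The second inequality follows from $\rho\le(C_dd)^{1/\varepsilon}$.
\end{proof}

\subsection{Nested nets}

Let $J\in\mathbb N$ and $\delta=2^{-\varepsilon J}$. The number $J$ is the gap between consecutive levels. It will be fixed later, large; we always assume $\delta\le1/25$. Level $k$ corresponds to the $d$-scale $\delta^k$ and to $t=Jk$, since $2^{-\varepsilon Jk}=\delta^k$. A set is \emph{$R$-separated} if its points have mutual $d$-distances at least $R$. Choose $X^0$ maximal $1$-separated. For $k\ge0$ let $X^{k+1}\supset X^k$ be maximal $\delta^{k+1}$-separated; for $k<0$ let $X^k$ be a maximal $\delta^k$-separated subset of $X^{k+1}$. Then $X^k\subset X^{k+1}$, $X^k$ is $\delta^k$-separated, and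
\begin{equation}\label{eq:dense}
\text{every }x\text{ has some }\alpha\in X^k\text{ with }d(x,\alpha)\le2\delta^k.
\end{equation}
For $k\ge0$ this is maximality; for $k<0$ we pass from $x$ to $X^0$, then to $X^{-1}$, and so on down to $X^k$, covering a distance of at most $1+\delta^{-1}+\dots+\delta^k\le\delta^k/(1-\delta)$. The balls $B(\alpha,\delta^k/2)$, $\alpha\in X^k$, are disjoint, and comparing volumes in $B(x,(R+1)\delta^k)$ gives
\begin{equation}\label{eq:count}
\#\big(X^k\cap B(x,R\delta^k)\big)\le C(1+R)^{1/\varepsilon},\qquad C\text{ independent of }J,k,x.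
\end{equation}
In particular nearest points in $X^k$ exist; $X^k$ is infinite, by \eqref{eq:dense} and $|\mathbb R^n|=\infty$. Write $d_k=\delta^{-k}d$. By \eqref{eq:count}, for every $\gamma>0$,
\begin{equation}\label{eq:sums}
\sum_{\alpha\in X^k}e^{-\gamma d_k(x,\alpha)}\le C_\gamma,\qquad\sum_{\beta\in X^{k+1}}e^{-\gamma d_k(x,\beta)}\le C_{\gamma,J}.
\end{equation}

Fix $m\ge1$, $\Pi:=\Pi_{m-1}$, $D=\dim\Pi$, with monomials $\pi_1,\dots,\pi_D$. For $q\in\Pi$ let $|q|_{\alpha,k}$ be the Euclidean norm of the coefficient vector of $q\circ A_{\alpha,Jk}$ with respect to the $\pi_\mu$. By Lemma~\ref{lem:charts}(i),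
\begin{equation}\label{eq:norms}
|q|_{\alpha,k}\sim|q|_{\alpha,k+1}\qquad(\alpha\in X^k),
\end{equation}
with constants that depend on $J$ and $m$ but not on $\alpha,k$.

\section{From scaling maps to an orthonormal basis}\label{sec:wavelets}

We isolate what was used on the line, in a form that covers both constructions below. On the line, $\Phi^0_j(q)=q\,s(\cdot-j)$.

\begin{definition}\label{def:adm}
Linear maps $\Phi_\alpha^k:\Pi\to C(\mathbb R^n)$ ($k\in\mathbb Z$, $\alpha\in X^k$) are \emph{admissible} if for some $K\ge1$, $\kappa\in(0,\frac12]$ and $C$, independent of $k,\alpha$: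
\begin{itemize}
\item[(A1)] (size) $\Phi_\alpha^k(q)=0$ outside $B(\alpha,K\delta^k)$, and $|\Phi_\alpha^k(q)|\le C|q|_{\alpha,k}$;
\item[(A2)] (plateau) on $B(\alpha,\kappa\delta^k)$: $\Phi_\alpha^k(q)=q$, and $\Phi_{\alpha'}^k(q)=0$ for $\alpha\ne\alpha'\in X^k$;
\item[(A3)] (refinement) $\Phi_\alpha^k(q)=\sum_{\beta\in X^{k+1}}\Phi_\beta^{k+1}(\tau_{\alpha\beta}q)$ with linear maps $\tau_{\alpha\beta}=\tau^k_{\alpha\beta}:\Pi\to\Pi$, finitely many of them nonzero for each $\alpha$;
\item[(A4)] (reproduction) $\sum_{\alpha\in X^k}\Phi_\alpha^k(q)=q$ for $q\in\Pi$.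
\end{itemize}
\end{definition}

The plateaus determine the refinement maps at old net points $\alpha'\in X^k\subset X^{k+1}$:
\begin{equation}\label{eq:oldpoints}
\tau_{\alpha\alpha'}=\mathrm{Id}\ \text{ if }\alpha'=\alpha,\qquad\tau_{\alpha\alpha'}=0\ \text{ if }\alpha\ne\alpha'\in X^k .
\end{equation}
Indeed, by (A2) at level $k$ the left side of (A3) is $q$ or $0$, respectively, on $B(\alpha',\kappa\delta^{k+1})$, and by (A2) at level $k+1$ the right side is $\tau_{\alpha\alpha'}q$ there; polynomials that agree on a nonempty open set are equal.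

Let $\mathcal I^k=X^k\times\{1,\dots,D\}$ and, for $i=(\alpha,\mu)$,
\[
\varphi_i^k=2^{Jk/2}\,\Phi_\alpha^k\big(\pi_\mu\circ A_{\alpha,Jk}^{-1}\big),\qquad\text{so that}\quad|\varphi_i^k|\le C2^{Jk/2},\quad\varphi_i^k=0\text{ outside }B(\alpha,K\delta^k).
\]
Let $Y^k=X^{k+1}\setminus X^k$ and $\mathcal J^k=Y^k\times\{1,\dots,D\}\subset\mathcal I^{k+1}$. Indices inherit distances from their points; so $d_k(i,j)$ and $d_k(i,x)$ make sense.

\begin{proposition}\label{prop:wavelets}
For an admissible system there is an orthonormal basis $\{\psi_b:b\in\mathcal J^k,\ k\in\mathbb Z\}$ of $L_2(\mathbb R^n)$ with $\int P\psi_b=0$ for all $P\in\Pi$ and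
\begin{equation}\label{eq:expansion}
\psi_b=\sum_{b'\in\mathcal J^k}e_{bb'}\varphi_{b'}^{k+1}+\sum_{i\in\mathcal I^k}h_{bi}\varphi_i^k,\qquad|e_{bb'}|\le Ce^{-\gamma d_k(b,b')},\quad|h_{bi}|\le Ce^{-\gamma d_k(b,i)},
\end{equation}
where the sums are locally finite and $C,\gamma>0$ are independent of $k,b$. Consequently
\begin{equation}\label{eq:psidecay}
|\psi_b(x)|\le C2^{Jk/2}e^{-\gamma d_k(b,x)},
\end{equation}
and \eqref{eq:decay} holds with $a=\varepsilon$ if we attach to $b\in\mathcal J^k$ over $\beta\in Y^k$ the point $x_b=\beta$ and the scale $t_b=J(k+1)$.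
\end{proposition}

The proof needs a fact about matrices that decay exponentially away from the diagonal.

\begin{lemma}\label{lem:matrix}
Let $\mathcal I\subset\mathcal I^k$ or $\mathcal I\subset\mathcal I^{k+1}$, and let $A$ be a symmetric matrix indexed by $\mathcal I$ with $c_1\le A\le C_1$ on $\ell^2(\mathcal I)$, $c_1>0$, and $|A_{ij}|\le C_1e^{-\gamma_1d_k(i,j)}$. Then
\[
|(A^{-1})_{ij}|+|(A^{-1/2})_{ij}|\le C_2e^{-\gamma_2d_k(i,j)},
\]
where $C_2,\gamma_2>0$ depend only on $c_1,C_1,\gamma_1,D$ and the constants in \eqref{eq:sums}.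
\end{lemma}

\begin{proof}
We conjugate with exponential weights. Fix $i_0$ and $R>0$, let $y_i=\min(d_k(i,i_0),R)$ and $E=\operatorname{diag}(e^{\zeta y_i})$ with $\zeta>0$; $E$ is bounded with bounded inverse. The entries of $EAE^{-1}-A$ are $(e^{\zeta(y_i-y_j)}-1)A_{ij}$, and $|y_i-y_j|\le d_k(i,j)$. Schur's test says that a matrix with a symmetric majorant whose row sums are at most $\Sigma$ has norm at most $\Sigma$. Hence, for $\zeta\le\gamma_1/2$,
\[
\|EAE^{-1}-A\|\le\sup_i\sum_jC_1e^{-\gamma_1d_k(i,j)}\big(e^{\zeta d_k(i,j)}-1\big)\le\zeta\,\sup_i\sum_jC_1d_k(i,j)e^{-\gamma_1d_k(i,j)/2}\le C\zeta .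
\]
Take $\zeta$ with $C\zeta\le c_1/2$. For $s\ge0$ we have $\|(A+s)^{-1}\|\le(c_1+s)^{-1}$, so by the Neumann series $\|E(A+s)^{-1}E^{-1}\|=\|(EAE^{-1}+s)^{-1}\|\le2/(c_1+s)$. With $s=0$ this bounds $EA^{-1}E^{-1}$. From $A^{-1/2}=\frac1\pi\int_0^\infty s^{-1/2}(A+s)^{-1}\,ds$ we also get $\|EA^{-1/2}E^{-1}\|\le2c_1^{-1/2}$. Since $y_{i_0}=0$, the $(i,i_0)$ entries of these conjugated matrices are $e^{\zeta y_i}(A^{-1})_{ii_0}$ and $e^{\zeta y_i}(A^{-1/2})_{ii_0}$. The bounds do not depend on $R$; let $R\to\infty$. The claim follows with $\gamma_2=\zeta$.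
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:wavelets}]
Constants below may depend on $J$ but not on $k$. By \eqref{eq:count} and (A1), at each point only boundedly many $\varphi_i^k$, $i\in\mathcal I^k$, are nonzero; we refer to this as bounded overlap.

\emph{Step 1: Riesz bases.} For $c\in\ell^2(\mathcal I^k)$,
\begin{equation}\label{eq:riesz}
c_1|c|^2\le\Big\|\sum_ic_i\varphi_i^k\Big\|_2^2\le C|c|^2 .
\end{equation}
The upper bound follows from bounded overlap and $\|\varphi_i^k\|_2^2\le C2^{Jk}|B(\alpha,K\delta^k)|\le C$. For the lower bound we use the plateaus. The balls $B(\alpha,\kappa\delta^k)$ are disjoint, and on $B(\alpha,\kappa\delta^k)$ the sum equals $2^{Jk/2}\sum_\mu c_{\alpha\mu}\pi_\mu\circ A_{\alpha,Jk}^{-1}$ by (A2). The square of its $L_2$ norm there is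
\[
2^{Jk}|\det M_{\alpha,Jk}|\int_{A_{\alpha,Jk}^{-1}B(\alpha,\kappa\delta^k)}\Big|\sum_\mu c_{\alpha\mu}\pi_\mu(u)\Big|^2du\ge c\sum_\mu|c_{\alpha\mu}|^2,
\]
because the domain of integration contains a fixed ball about $0$ by Lemma~\ref{lem:charts}(ii). Let $V_k=\{\sum c_i\varphi_i^k:c\in\ell^2(\mathcal I^k)\}$, a closed subspace, and let $P_k$ be the orthogonal projection onto it. By (A3), $\varphi_i^k\in V_{k+1}$, so $V_k\subset V_{k+1}$.

\emph{Step 2: density and intersection.} Let $f\in C_c(\mathbb R^n)$ and $f_k=\sum_\alpha\Phi_\alpha^k(f(\alpha)\cdot1)\in V_k$, a finite sum. By (A4) applied to the constant $f(x)$, (A1) and bounded overlap,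
\[
|f(x)-f_k(x)|=\Big|\sum_\alpha\Phi_\alpha^k\big((f(x)-f(\alpha))\cdot1\big)(x)\Big|\le C\sup_{d(x,y)<K\delta^k}|f(x)-f(y)|\longrightarrow0
\]
uniformly in $x$ as $k\to\infty$, since $f$ is uniformly $d$-continuous. For $k\ge0$ the supports stay in a bounded set; so $f_k\to f$ in $L_2$, and $\bigcup_kV_k$ is dense.

Now let $f$ be bounded with compact support and $P_kf=\sum c_i\varphi_i^k$. Then $\|P_kf\|^2=\langle f,P_kf\rangle\le|c|\big(\sum_i|\langle f,\varphi_i^k\rangle|^2\big)^{1/2}$, so by \eqref{eq:riesz} and bounded overlap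
\[
\|P_kf\|^2\le C\sum_i|\langle f,\varphi_i^k\rangle|^2\le C2^{Jk}\sum_\alpha\|f1_{B(\alpha,K\delta^k)}\|_1^2\le C2^{Jk}\|f\|_1^2\longrightarrow0\qquad(k\to-\infty).
\]
As the $P_k$ are contractions, $P_kf\to0$ as $k\to-\infty$ for all $f\in L_2$. Hence $L_2(\mathbb R^n)=\bigoplus_kW_k$ orthogonally, with $W_k=V_{k+1}\ominus V_k$.

\emph{Step 3: a local complement.} Let $U_k\subset V_{k+1}$ be the closed span of the $\varphi_b^{k+1}$, $b\in\mathcal J^k$. Write $f\in V_{k+1}$ as $f=\sum_{\beta\in X^{k+1}}\Phi_\beta^{k+1}(q_\beta)$ and call $q_\beta$ its coefficient polynomial at $\beta$; by \eqref{eq:riesz}, $\|f\|^2\sim2^{-J(k+1)}\sum_\beta|q_\beta|_{\beta,k+1}^2$, and $U_k$ consists of the $f$ whose coefficient polynomials at all points of $X^k$ vanish. Put $v=\sum_{\alpha\in X^k}\Phi_\alpha^k(q_\alpha)\in V_k$. By \eqref{eq:riesz} at level $k$ and \eqref{eq:norms}, $\|v\|\le C\|f\|$. By (A3) and \eqref{eq:oldpoints}, the coefficient polynomial of $v$ in $V_{k+1}$ at $\alpha'\in X^k$ is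 $\sum_\alpha\tau_{\alpha\alpha'}q_\alpha=q_{\alpha'}$; this is clear for finite sums and follows in general, since coefficients depend $L_2$-continuously on the function. So $f-v$ has no coefficients at old points, that is, $f-v\in U_k$. If $\sum_\alpha\Phi_\alpha^k(q_\alpha)\in V_k\cap U_k$, then its level-$(k+1)$ coefficients at the points of $X^k$, which are the $q_\alpha$, vanish; so $V_k\cap U_k=\{0\}$. Thus
\[
V_{k+1}=V_k\dotplus U_k,
\]
and the projection $\Omega:f\mapsto f-v$ onto $U_k$ along $V_k$ has norm at most $C$. For $u\in U_k$ we have $u=\Omega(u-P_ku)$, so $\|u\|\le C\|(I-P_k)u\|$. If $w\in W_k$ and $w=v+u$ with $v\in V_k$, $u\in U_k$, then $(I-P_k)u=w$. So $I-P_k$ maps $U_k$ isomorphically onto $W_k$, with bounds uniform in $k$, and the functions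
\[
\tilde\psi_b=(I-P_k)\varphi_b^{k+1},\qquad b\in\mathcal J^k,
\]
form a Riesz basis of $W_k$ with uniform constants.

\emph{Step 4: orthonormalization.} The Gram matrix $G=(\langle\varphi_i^k,\varphi_j^k\rangle)_{i,j\in\mathcal I^k}$ has bounded entries, $G_{ij}=0$ if $d_k(i,j)\ge2K$, and $c_1\le G\le C$ by \eqref{eq:riesz}. By Lemma~\ref{lem:matrix}, $H=G^{-1}$ decays exponentially. Since $P_kf=\sum_i\big(\sum_jH_{ij}\langle f,\varphi_j^k\rangle\big)\varphi_i^k$,
\[
\tilde\psi_b=\varphi_b^{k+1}-\sum_ic_{bi}\varphi_i^k,\qquad c_{bi}=\sum_jH_{ij}\langle\varphi_b^{k+1},\varphi_j^k\rangle,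
\]
where only $j$ with $d_k(b,j)\le2K$ contribute; so $|c_{bi}|\le Ce^{-\gamma d_k(b,i)}$. The Gram matrix of the $\tilde\psi_b$ is, since $\tilde\psi_b\perp V_k$,
\[
\Gamma_{bb'}=\langle\tilde\psi_b,\tilde\psi_{b'}\rangle=\langle\tilde\psi_b,\varphi_{b'}^{k+1}\rangle=\langle\varphi_b^{k+1},\varphi_{b'}^{k+1}\rangle-\sum_ic_{bi}\langle\varphi_i^k,\varphi_{b'}^{k+1}\rangle .
\]
Hence $|\Gamma_{bb'}|\le Ce^{-\gamma d_k(b,b')}$, and $c\le\Gamma\le C$ by Step 3. By Lemma~\ref{lem:matrix}, $e=\Gamma^{-1/2}$ decays exponentially, and $\psi_b=\sum_{b'}e_{bb'}\tilde\psi_{b'}$, $b\in\mathcal J^k$, is an orthonormal basis of $W_k$. It has the form \eqref{eq:expansion} with $h_{bi}=-\sum_{b'}e_{bb'}c_{b'i}$. The bound for $h$ follows from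
\[
\sum_{b'}e^{-\gamma d_k(b,b')-\gamma d_k(b',i)}\le e^{-\frac\gamma2d_k(b,i)}\sum_{b'}e^{-\frac\gamma2d_k(b,b')}
\]
and \eqref{eq:sums}, after renaming $\gamma$. By Step 2 the union over $k$ is an orthonormal basis of $L_2(\mathbb R^n)$.

\emph{Step 5: decay.} By bounded overlap the sums in \eqref{eq:expansion} are locally finite; we take $\psi_b$ to be the continuous function that they define. At a point $x$ only boundedly many terms are nonzero, with indices within $d_k$-distance $K$ of $x$. This gives \eqref{eq:psidecay}. Since $d_k\ge C_d^{-1}2^{\varepsilon Jk}\rho^\varepsilon=c\,(2^{t_b}\rho)^\varepsilon$ with $c=C_d^{-1}2^{-\varepsilon J}>0$, \eqref{eq:decay} follows with $a=\varepsilon$.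

\emph{Step 6: moments.} Let $P\in\Pi$ and let $b\in\mathcal J^k$ be over $\beta\in Y^k$. By Lemma~\ref{lem:charts}(iv) for $A_{\beta,Jk}$, $|P(x)|\le C_{P,b}(1+d_k(\beta,x))^M$ for some $M$. By (A1), $|\Phi_\alpha^k(P)(x)|\le C|P|_{\alpha,k}$, and only $\alpha$ with $d_k(\alpha,x)<K$ matter. As all norms on $\Pi$ are equivalent, $|P|_{\alpha,k}\le C\sup_{|u|\le1}|P(A_{\alpha,Jk}u)|$, and $A_{\alpha,Jk}\{|u|\le1\}\subset B(\alpha,C\delta^k)$ by Lemma~\ref{lem:charts}(ii). Therefore also $\sum_\alpha|\Phi_\alpha^k(P)(x)|\le C_{P,b}(1+d_k(\beta,x))^M$. Because $|B(\beta,R)|\sim R^{1/\varepsilon}$, the product of this bound with the right side of \eqref{eq:psidecay} is integrable. So (A4) and dominated convergence give $\int P\psi_b=\sum_\alpha\int\Phi_\alpha^k(P)\,\psi_b=0$, since $\Phi_\alpha^k(P)\in V_k\perp\psi_b$.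
\end{proof}

\section{Refinable partitions of unity: proof of Theorem~\ref{thm:main}}\label{sec:hoelder}

Let $m=r$, so $\Pi=\Pi_{r-1}$. Following Section~\ref{sec:line}, we choose Lipschitz partitions of unity with plateaus at each level, then iterate ``sample and spread''. The constant $L$ in the next lemma must be independent of $J$, because $J$ is chosen in terms of it.

\begin{lemma}\label{lem:pu}
There are functions $g_\alpha^k$ \textup($k\in\mathbb Z$, $\alpha\in X^k$\textup) with $0\le g_\alpha^k\le1$, $\sum_{\alpha\in X^k}g_\alpha^k=1$,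
\[
g_\alpha^k(x)=0\ \text{ if }d(x,\alpha)\ge3\delta^k,\qquad g_\alpha^k(x)=1,\ g_\beta^k(x)=0\ (\beta\ne\alpha)\ \text{ if }d(x,\alpha)\le\delta^k/4,
\]
and, with a constant $L\ge1$ independent of $J$ and $k$,
\begin{equation}\label{eq:lip}
\sum_\alpha|g_\alpha^k(x)-g_\alpha^k(y)|\le L\,\delta^{-k}d(x,y).
\end{equation}
\end{lemma}

\begin{proof}
Put
\[
v_\alpha=\min\{1,\max(0,3-d_k(\cdot,\alpha))\},\qquad w_\alpha=\min\{1,\max(0,4\delta^{-k}\operatorname{dist}_d(\cdot,X^k\setminus\{\alpha\})-1)\},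
\]
$u_\alpha=v_\alpha w_\alpha$, $S=\sum_\alpha u_\alpha$ and $g_\alpha^k=u_\alpha/S$. Here $v_\alpha$ localizes near $\alpha$, and $w_\alpha$ removes neighborhoods of the other net points.

If $\alpha$ is a nearest point of $X^k$ to $x$, then $d(x,\alpha)\le2\delta^k$ by \eqref{eq:dense}, so $v_\alpha(x)=1$. Any $\beta\ne\alpha$ has $d(x,\beta)\ge\delta^k/2$; otherwise $d(x,\alpha)\le d(x,\beta)<\delta^k/2$, contradicting separation. So $w_\alpha(x)=1$, and $S\ge1$ everywhere. If $d(x,\alpha)\le\delta^k/4$, then $w_\beta(x)=0$ for all $\beta\ne\alpha$. This proves all claims but \eqref{eq:lip}.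

Let $N_0$ bound $\#(X^k\cap B(x,3\delta^k))$; by \eqref{eq:count} it can be chosen independently of $J,k,x$. Each $u_\alpha$ is $5\delta^{-k}$-Lipschitz, as a product of a $\delta^{-k}$- and a $4\delta^{-k}$-Lipschitz function with values in $[0,1]$. At most $2N_0$ of the $u_\alpha$ are nonzero at $x$ or at $y$, so $|S(x)-S(y)|\le10N_0\delta^{-k}d(x,y)$. Since $S\ge1$ and $0\le u_\alpha\le1$,
\[
|g_\alpha^k(x)-g_\alpha^k(y)|\le\frac{|u_\alpha(x)-u_\alpha(y)|}{S(x)}+\frac{u_\alpha(y)|S(x)-S(y)|}{S(x)S(y)}\le(5+10N_0)\delta^{-k}d(x,y).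
\]
Summing over the at most $2N_0$ relevant $\alpha$ gives \eqref{eq:lip} with $L=2N_0(5+10N_0)$.
\end{proof}

\emph{We now fix $J$ so large that $\delta\le1/25$ and $\lambda:=8L\delta\le\frac12$.} The first condition protects the plateaus, the second gives regularity. Let
\[
Q_Nf=\sum_{\beta\in X^N}f(\beta)g_\beta^N,\qquad\eta_1=\frac{\log\lambda}{\log\delta}.
\]
Since $\delta<\lambda\le\frac12$, we have $\eta_1\in(0,1)$ and $\lambda=\delta^{\eta_1}$.

\begin{lemma}\label{lem:splines}
For $\alpha\in X^k$ the functions $f_k=g_\alpha^k$, $f_N=Q_Nf_{N-1}$ \textup($N>k$\textup) converge uniformly to a function $s_\alpha^k$, $0\le s_\alpha^k\le1$, with the following properties.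
\begin{itemize}
\item[(a)] $|s_\alpha^k(x)-s_\alpha^k(y)|\le C\,d_k(x,y)^{\eta_1}$ for all $x,y$.
\item[(b)] $s_\alpha^k(x)=0$ if $d(x,\alpha)\ge5\delta^k$.
\item[(c)] $\sum_{\alpha\in X^k}s_\alpha^k=1$.
\item[(d)] On $B(\alpha,\delta^k/8)$: $s_\alpha^k=1$, and $s_{\alpha'}^k=0$ for $\alpha\ne\alpha'\in X^k$.
\item[(e)] $s_\alpha^k=\sum_{\beta\in X^{k+1}}p_{\alpha\beta}s_\beta^{k+1}$ with $p_{\alpha\beta}=g_\alpha^k(\beta)$, a finite sum.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Convergence and {\upshape(a)}.} Each $Q_N$ preserves the bounds $0\le f\le1$. The idea is that oscillation at the next scale contracts by the factor $\lambda$ in each step. Let $\omega_N=\sup\{|f_N(x)-f_N(y)|:d(x,y)\le8\delta^{N+1}\}$. By \eqref{eq:lip}, $\omega_k\le8L\delta=\lambda$. Let $N>k$ and $d(x,y)\le8\delta^{N+1}\le2\delta^N$. All $\beta\in X^N$ with $g_\beta^N(x)\ne0$ or $g_\beta^N(y)\ne0$ are pairwise at distance less than $(3+2+3)\delta^N=8\delta^N$. Fixing one of them, $\beta_0$, and using $\sum_\beta g_\beta^N=1$,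
\[
|f_N(x)-f_N(y)|=\Big|\sum_\beta\big(f_{N-1}(\beta)-f_{N-1}(\beta_0)\big)\big(g_\beta^N(x)-g_\beta^N(y)\big)\Big|\le\omega_{N-1}\,L\delta^{-N}\,8\delta^{N+1}=\lambda\,\omega_{N-1}.
\]
So $\omega_N\le\lambda^{N-k+1}$ for $N\ge k$. Also
\[
|f_{N+1}(x)-f_N(x)|=\Big|\sum_\beta\big(f_N(\beta)-f_N(x)\big)g_\beta^{N+1}(x)\Big|\le\omega_N,
\]
since only $\beta$ with $d(\beta,x)<3\delta^{N+1}$ contribute. Hence $f_N\to s_\alpha^k$ uniformly, $|s_\alpha^k-f_N|\le\sum_{j\ge N}\omega_j\le2\lambda^{N-k+1}$, and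
\[
|s_\alpha^k(x)-s_\alpha^k(y)|\le5\lambda^{N-k+1}\qquad\text{if }d(x,y)\le8\delta^{N+1},\ N\ge k.
\]
If $d_k(x,y)>8\delta$, then (a) holds with $C=(8\delta)^{-\eta_1}$ because $0\le s_\alpha^k\le1$. If $0<d_k(x,y)\le8\delta$, choose $N\ge k$ with $8\delta^{N+2}<d(x,y)\le8\delta^{N+1}$. Then $\delta^{N-k+1}<d_k(x,y)/(8\delta)$, and the difference is at most $5\lambda^{N-k+1}=5(\delta^{N-k+1})^{\eta_1}\le5(8\delta)^{-\eta_1}d_k(x,y)^{\eta_1}$.

\emph{{\upshape(b)}} If $N>k$ and $f_N(x)\ne0$, then $f_{N-1}(\beta)\ne0$ for some $\beta$ with $d(x,\beta)<3\delta^N$. By induction $f_N(x)\ne0$ implies $d(x,\alpha)<3\sum_{j=k}^N\delta^j\le4\delta^k$.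

\emph{{\upshape(c)}} We have $\sum_\alpha g_\alpha^k=1$ and $Q_N1=1$, and by the support bound all sums are locally finite, uniformly in $N$.

\emph{{\upshape(d)}} Let $R_k=\delta^k/4$ and $R_N=R_{N-1}-3\delta^N$. Then $R_N\ge\delta^k\big(\frac14-\frac{3\delta}{1-\delta}\big)\ge\delta^k/8$, as $\delta\le1/25$. We claim $f_N=1$ on $B(\alpha,R_N)$. This holds for $N=k$. If $N>k$, $d(x,\alpha)<R_N$ and $g_\beta^N(x)\ne0$, then $d(\beta,\alpha)<R_N+3\delta^N=R_{N-1}$, so $f_{N-1}(\beta)=1$; now use $\sum_\beta g_\beta^N(x)=1$. Hence $s_\alpha^k=1$ on $B(\alpha,\delta^k/8)$, and the other $s_{\alpha'}^k\ge0$ vanish there by (c).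

\emph{{\upshape(e)}} $Q_{k+1}g_\alpha^k=\sum_\beta g_\alpha^k(\beta)g_\beta^{k+1}$, a finite sum. Apply $Q_N\cdots Q_{k+2}$ and let $N\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $\Phi_\alpha^k(q)=s_\alpha^k\,q$ for $q\in\Pi_{r-1}$. \emph{This system is admissible.} (A1) holds with $K=5$ by (b), since Lemma~\ref{lem:charts}(ii) bounds $q$ on $B(\alpha,5\delta^k)$ by $C|q|_{\alpha,k}$. (A2) with $\kappa=\frac18$ is (d), and (A4) is (c). (A3) holds with $\tau_{\alpha\beta}q=p_{\alpha\beta}q$, by multiplying (e) by $q$. So Proposition~\ref{prop:wavelets} yields an orthonormal basis with vanishing moments for $\Pi_{r-1}$ and with \eqref{eq:decay} for $a=\varepsilon$. It remains to prove \eqref{eq:hoelder}.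

\emph{Regularity of the scaling functions.} We claim
\begin{equation}\label{eq:phihoelder}
|\varphi_i^k(x)-\varphi_i^k(y)|\le C2^{Jk/2}d_k(x,y)^{\eta_1}.
\end{equation}
For $d_k(x,y)\ge1$ this follows from $|\varphi_i^k|\le C2^{Jk/2}$. Let $d_k(x,y)<1$ and $i=(\alpha,\mu)$. If neither point lies in $B(\alpha,5\delta^k)$, the difference is $0$. Otherwise both lie in $B(\alpha,6\delta^k)$, where by Lemma~\ref{lem:charts}(iii) and $\varepsilon\le a_6$
\[
|A_{\alpha,Jk}^{-1}x-A_{\alpha,Jk}^{-1}y|\le C\big(2^{Jk}\rho(x,y)\big)^{a_6}\le C\,d_k(x,y)^{a_6/\varepsilon}\le C\,d_k(x,y).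
\]
By Lemma~\ref{lem:charts}(ii) the points $A_{\alpha,Jk}^{-1}x$ and $A_{\alpha,Jk}^{-1}y$ lie in a fixed ball. So $\pi_\mu\circ A_{\alpha,Jk}^{-1}$ is bounded at $x$ and $y$, with increment at most $Cd_k(x,y)\le Cd_k(x,y)^{\eta_1}$. Combined with (a) and $0\le s_\alpha^k\le1$ this gives \eqref{eq:phihoelder}.

\emph{Regularity of the basis.} Let $b\in\mathcal J^k$ and $\rho(x,y)\le2^{-t_b}$, $t_b=J(k+1)$. Then $d_k(x,y)\le C$, only boundedly many terms of \eqref{eq:expansion} are nonzero at $x$ or $y$, and their indices are within $d_k$-distance $C$ of $x$. Using \eqref{eq:phihoelder} at levels $k$ and $k+1$ (constants may depend on the fixed $J$),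
\[
|\psi_b(x)-\psi_b(y)|\le C2^{Jk/2}d_k(x,y)^{\eta_1}e^{-\gamma d_k(b,x)}\le C2^{t_b/2}\big(2^{t_b}\rho(x,y)\big)^{\varepsilon\eta_1}\exp\big(-\gamma'(2^{t_b}\rho(x_b,x))^\varepsilon\big).
\]
This is \eqref{eq:hoelder} with $\eta=\varepsilon\eta_1\in(0,1)$ and $a=\varepsilon$; lowering $\gamma$ in \eqref{eq:decay} or \eqref{eq:hoelder} if necessary, both hold with the same $\gamma$.
\end{proof}

\section{Smooth scaling maps: proof of Theorem~\ref{thm:smooth}}\label{sec:smooth}

The operators $Q_N$ sample values and reproduce constants only, and, as the example on the line shows, the limits need not be better than H\"older continuous. To gain smoothness we sample Taylor polynomials of degree at most $m-1$. The product form $\Phi_\alpha^k(q)=s_\alpha^kq$ is then lost, but admissibility is not. How large should $m$ be? Passing from level $N-1$ to level $N$ multiplies derivatives of order $m$, measured in charts, by at most $C2^{-a_6mJ}$; returning from level $N$ to level $k$ costs a factor $C2^{a_4\ell J(N-k)}$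 for derivatives of order $\ell$. So we fix an integer
\[
m\ge r\quad\text{with}\quad m>a_4\ell/a_6,
\]
and $\Pi=\Pi_{m-1}\supset\Pi_{r-1}$. Since $a_4\ge a_6$, we have $m\ge\ell+1$. The constants $C,C_*,K,\kappa_0$ below are independent of $J$ and $k$ until $J$ is fixed. (Recall that $\delta\le1/25$ throughout.)

\subsection{Smooth partitions of unity}

\begin{lemma}\label{lem:smoothpu}
There are $K\ge1$, $\kappa_0\in(0,\frac14]$ and functions $g_\alpha^k\in C^\infty(\mathbb R^n)$ with $\operatorname{supp}g_\alpha^k\subset B(\alpha,K\delta^k)$, $\sum_{\alpha\in X^k}g_\alpha^k=1$, such that on $B(\alpha,\kappa_0\delta^k)$ we have $g_\alpha^k=1$ and $g_\beta^k=0$ for $\beta\ne\alpha$, and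
\begin{equation}\label{eq:gderiv}
|\partial^\nu(g_\alpha^k\circ A_{z,Jk})(0)|\le C\qquad\text{for all }z\in\mathbb R^n,\ |\nu|\le m.
\end{equation}
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty(\mathbb R^n)$, $0\le\chi\le1$, $\chi=1$ on $|u|\le1$, $\chi=0$ on $|u|\ge2$, and write $t=Jk$. By \eqref{eq:incl} there is $c_1\ge0$ with $B(\alpha,3\delta^k)\subset\theta(\alpha,t-c_1)$; then $\chi_\alpha^+=\chi\circ A_{\alpha,t-c_1}^{-1}$ is $1$ on $B(\alpha,3\delta^k)$. Choose $c\geq 0$ with $\theta(\alpha,t+c)\subset B(\alpha,\delta^k/4)$ and $c_2\ge c$ with $a_52^{-a_6(c_2-c)}<\frac12$. By \eqref{eq:onepoint}, $|A_{\alpha,t+c_2}^{-1}x|\le2$ implies $|A_{\alpha,t+c}^{-1}x|<1$; so $\chi_\alpha^-=\chi\circ A_{\alpha,t+c_2}^{-1}$ has support in $B(\alpha,\delta^k/4)$. By Lemma~\ref{lem:charts}(i),(ii), $\operatorname{supp}\chi_\alpha^+\subset B(\alpha,K\delta^k)$ for some $K$, and by \eqref{eq:incl}, $\chi_\alpha^-=1$ on $\theta(\alpha,t+c_2)\supset B(\alpha,\kappa_0\delta^k)$ for some $\kappa_0\in(0,\frac14]$.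 All these constants are independent of $\alpha,k,J$.

The supports of the $\chi_\beta^-$ are disjoint. Put
\[
u_\alpha=\chi_\alpha^+\Big(1-\sum_{\beta\ne\alpha}\chi_\beta^-\Big)\ge0,\qquad S=\sum_\alpha u_\alpha,\qquad g_\alpha^k=u_\alpha/S .
\]
If $\alpha$ is nearest to $x$, then $d(x,\alpha)\le 2\delta^k$, so $\chi_\alpha^+(x)=1$, and $\chi_\beta^-(x)=0$ for $\beta\ne\alpha$ (else $d(x,\alpha)\le d(x,\beta)<\delta^k/4$, contradicting separation); so $S\ge1$. On $B(\alpha,\kappa_0\delta^k)$ we have $\chi_\alpha^-=1$, hence $u_\beta=0$ for $\beta\ne\alpha$ and $g_\alpha^k=1$.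

For \eqref{eq:gderiv}: the sums are locally finite, and the derivatives of $\chi_\alpha^\pm\circ A_{z,t}$ at $u=0$ vanish unless $z\in\operatorname{supp}\chi_\alpha^\pm$, hence for all but boundedly many $\alpha$, by \eqref{eq:count}; the remaining $\alpha$ satisfy $d(z,\alpha)<K\delta^k$. For these, $\chi_\alpha^\pm\circ A_{z,t}$ is the composition of $\chi$ with an affine map whose linear part, $M_{\alpha,t-c_1}^{-1}M_{z,t}$ or $M_{\alpha,t+c_2}^{-1}M_{z,t}$, is bounded by Lemma~\ref{lem:charts}(i). Apply the Leibniz and quotient rules, using $S\ge1$.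
\end{proof}

\subsection{Derivatives in charts and the Taylor step}

For $f\in C^l(\mathbb R^n)$ let
\[
\mathcal N_{l,t}f(z)=\|D^l(f\circ A_{z,t})(0)\|=\sup_{|v_j|\le1}\big|D^lf(z)[M_{z,t}v_1,\dots,M_{z,t}v_l]\big| ,
\]
so $\mathcal N_{0,t}f=|f|$. By \eqref{eq:onepoint}, for $s\ge0$,
\begin{equation}\label{eq:Nscale}
\mathcal N_{l,t+s}f(z)\le(a_52^{-a_6s})^l\,\mathcal N_{l,t}f(z),\qquad\mathcal N_{l,t}f(z)\le(a_3^{-1}2^{a_4s})^l\,\mathcal N_{l,t+s}f(z).
\end{equation}
Writing $M_{z,t}v=M_{z',t}(M_{z',t}^{-1}M_{z,t}v)$ with $z'=A_{z,t}u$ and using Lemma~\ref{lem:charts}(i),(ii), we get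
\begin{equation}\label{eq:Nmove}
\|D^l(f\circ A_{z,t})(u)\|\le C_\Lambda\,\mathcal N_{l,t}f(A_{z,t}u)\qquad(|u|\le\Lambda).
\end{equation}

Let $\operatorname{Tay}_\alpha f$ be the Taylor polynomial of $f$ at $\alpha$ of degree at most $m-1$, and put
\[
T_kf=\sum_{\alpha\in X^k}g_\alpha^k\,\operatorname{Tay}_\alpha f .
\]
Then $T_kq=q$ for $q\in\Pi$. The next lemma says that, if $f$ has small derivatives of order $m$ at level $k$, then $T_kf$ is close to $f$ in all lower derivatives, and its own derivatives of order $m$ do not get out of control.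

\begin{lemma}\label{lem:taylor}
There is $C_*$ such that, if $f\in C^\infty(\mathbb R^n)$ and $F=\sup_z\mathcal N_{m,Jk}f(z)<\infty$, then for all $z$
\[
\mathcal N_{m,Jk}(T_kf)(z)\le C_*F,\qquad\mathcal N_{l,Jk}(T_kf-f)(z)\le C_*F\quad(0\le l\le m-1).
\]
\end{lemma}

\begin{proof}
Fix $z$; let $A=A_{z,Jk}$, $P=\operatorname{Tay}_zf$, $v=(f-P)\circ A$, and choose $\Lambda$ with $A^{-1}B(z,K\delta^k)\subset\{|u|\le\Lambda\}$ (Lemma~\ref{lem:charts}(ii)). All derivatives of $v$ of order at most $m-1$ vanish at $0$, and by \eqref{eq:Nmove} $\|D^mv\|=\|D^m(f\circ A)\|\le CF$ on $|u|\le\Lambda$. So $|\partial^\nu v|\le CF$ there for $|\nu|\le m-1$. Since Taylor polynomials commute with affine maps and $T_kP=P$,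
\[
(T_kf-P)\circ A=(T_k(f-P))\circ A=\sum_\alpha(g_\alpha^k\circ A)\,\operatorname{Tay}_{A^{-1}\alpha}v .
\]
To the derivatives of this locally finite sum at $u=0$ only the boundedly many $\alpha$ with $z\in\operatorname{supp}g_\alpha^k$ contribute. For these, $\alpha\in B(z,K\delta^k)$, so $|A^{-1}\alpha|\le\Lambda$ and $\operatorname{Tay}_{A^{-1}\alpha}v$ has coefficients bounded by $CF$. So by \eqref{eq:gderiv}, $|\partial^\nu((T_kf-P)\circ A)(0)|\le CF$ for $|\nu|\le m$. Finally $D^m(P\circ A)=0$, and $D^l((f-P)\circ A)(0)=0$ for $l\le m-1$.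
\end{proof}

\subsection{The scaling maps}

For $\alpha\in X^k$ and $q\in\Pi$ let $f_k=g_\alpha^kq$ and $f_N=T_Nf_{N-1}$ for $N>k$.

\begin{lemma}\label{lem:smoothlimit}
If $J$ is large enough, then $f_N$ converges in $C^\ell$ to a function $\Phi_\alpha^k(q)$, linear in $q$ and supported in the closed $d$-ball of radius $2K\delta^k$ about $\alpha$, with
\begin{equation}\label{eq:Phideriv}
\mathcal N_{l,Jk}(\Phi_\alpha^k(q))(z)\le C|q|_{\alpha,k}\qquad(0\le l\le\ell,\ z\in\mathbb R^n),
\end{equation}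
and the maps $\Phi_\alpha^k$ form an admissible system.
\end{lemma}

\begin{proof}
\emph{Supports.} If $N>k$ and $f_N(x)\ne0$, there is $\beta\in X^N\cap\operatorname{supp}f_{N-1}$ with $d(x,\beta)<K\delta^N$. By induction $f_N$ is supported in the closed $d$-ball about $\alpha$ of radius $\sum_{j\ge k}K\delta^j\le2K\delta^k$. Each $f_N$ is a finite sum of smooth functions with compact support.

\emph{Convergence.} For $z\in\operatorname{supp}g_\alpha^k$ the affine map $A_{\alpha,Jk}^{-1}A_{z,Jk}$ has bounded linear part and translation (Lemma~\ref{lem:charts}(i),(ii)). So $q\circ A_{z,Jk}$ has coefficients bounded by $C|q|_{\alpha,k}$, and \eqref{eq:gderiv} gives $\mathcal N_{l,Jk}f_k\le C|q|_{\alpha,k}$ for $l\le m$. Let $F_N=\sup_z\mathcal N_{m,JN}f_N(z)$. By \eqref{eq:Nscale}, $\sup_z\mathcal N_{m,JN}f_{N-1}(z)\le(a_52^{-a_6J})^mF_{N-1}$. With $\vartheta=C_*a_5^m2^{-a_6Jm}$, Lemma~\ref{lem:taylor} at level $N$ gives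
\[
F_N\le\vartheta F_{N-1},\qquad\mathcal N_{l,JN}(f_N-f_{N-1})\le\vartheta F_{N-1}\le C\vartheta^{N-k}|q|_{\alpha,k}\quad(l\le m-1).
\]
By \eqref{eq:Nscale}, for $l\le\ell\le m-1$, back at level $k$,
\[
\mathcal N_{l,Jk}(f_N-f_{N-1})\le C\big(2^{a_4\ell J}\vartheta\big)^{N-k}|q|_{\alpha,k},\qquad2^{a_4\ell J}\vartheta=C_*a_5^m2^{-J(a_6m-a_4\ell)} .
\]
Since $a_6m>a_4\ell$, \emph{we can fix $J$ so large that $2^{a_4\ell J}\vartheta\le\frac12$, $\delta\le1/25$ and $4K\delta\le\kappa_0$.} On the closed $d$-ball of radius $2K\delta^k$ about $\alpha$ the matrices $M_{z,Jk}$ and $M_{\alpha,Jk}$ are comparable by Lemma~\ref{lem:charts}(i); so $f_N$ converges in $C^\ell$, and summing the geometric series gives \eqref{eq:Phideriv}. Linearity in $q$ is clear.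

\emph{Admissibility.} (A1) is \eqref{eq:Phideriv} with $l=0$ and the support bound (with $3K$ in place of $K$).

(A2) holds with $\kappa=\kappa_0/2$. Let $R_k=\kappa_0\delta^k$ and $R_N=R_{N-1}-K\delta^N$; then $R_N\ge\kappa_0\delta^k-2K\delta^{k+1}\ge\kappa_0\delta^k/2$. We claim $f_N=q$ on $B(\alpha,R_N)$. This holds for $N=k$. If $N>k$, $x\in B(\alpha,R_N)$ and $g_\beta^N(x)\ne0$, then $\beta$ lies in the open set $B(\alpha,R_{N-1})$, on which $f_{N-1}=q$; so $\operatorname{Tay}_\beta f_{N-1}=q$, and $\sum_\beta g_\beta^N(x)=1$. In the same way, the iterates started from $g_{\alpha'}^kq$ with $\alpha'\ne\alpha$, which vanishes on $B(\alpha,R_k)$, vanish on $B(\alpha,R_N)$, because all Taylor polynomials involved are $0$.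

(A3): $T_{k+1}(g_\alpha^kq)=\sum_{\beta\in X^{k+1}}g_\beta^{k+1}\operatorname{Tay}_\beta(g_\alpha^kq)$ is a finite sum. Applying $T_N\cdots T_{k+2}$ and letting $N\to\infty$ gives $\Phi_\alpha^k(q)=\sum_\beta\Phi_\beta^{k+1}(\tau_{\alpha\beta}q)$ with $\tau_{\alpha\beta}q=\operatorname{Tay}_\beta(g_\alpha^kq)$.

(A4): $\sum_\alpha g_\alpha^kq=q$ and $T_Nq=q$, and by the support bound all sums are locally finite, uniformly in $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:smooth}]
Apply Proposition~\ref{prop:wavelets} to the system of Lemma~\ref{lem:smoothlimit}. The vanishing moments hold for $\Pi_{m-1}\supset\Pi_{r-1}$. From now on constants may depend on the fixed $J$. By \eqref{eq:Phideriv}, $\mathcal N_{l,Jk}\varphi_i^k\le C2^{Jk/2}$ for $l\le\ell$, and likewise at level $k+1$. Let $b\in\mathcal J^k$ and $t_b=J(k+1)$. The sum \eqref{eq:expansion} is locally finite, so $\psi_b\in C^\ell$. Differentiating it at $x$, where only boundedly many indices within $d_k$-distance $C$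 of $x$ contribute, and using \eqref{eq:Nscale} for the terms of level $k$,
\begin{equation}\label{eq:psiderivs}
\mathcal N_{l,t_b}\psi_b(x)\le C2^{t_b/2}e^{-\gamma d_k(b,x)}\qquad(l\le\ell).
\end{equation}
Since $d_k(b,x)\ge c(2^{t_b}\rho(x_b,x))^\varepsilon$, this gives \eqref{eq:smoothbound} with $a=\varepsilon$; the case $l=0$ is \eqref{eq:decay}.

For \eqref{eq:hoelder} let $t=t_b$ and $\rho(x,y)\le2^{-t}$. By Lemma~\ref{lem:charts}(iii) with $z=x$, $y=A_{x,t}u$ with $|u|\le C(2^t\rho(x,y))^{a_6}\le C$. By \eqref{eq:Nmove} with $l=1$, the gradient of $\psi_b\circ A_{x,t}$ on the segment $[0,u]$ is at most $C\sup\mathcal N_{1,t}\psi_b(x')$ over points $x'$ with $d_k(x,x')\le C$ (Lemma~\ref{lem:charts}(ii)), hence at most $C2^{t/2}e^{-\gamma d_k(b,x)}$ by \eqref{eq:psiderivs}. So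
\[
|\psi_b(x)-\psi_b(y)|\le C2^{t/2}\big(2^t\rho(x,y)\big)^{a_6}e^{-\gamma d_k(b,x)} .
\]
Using $d_k(b,x)\ge c(2^t\rho(x_b,x))^\varepsilon$ again, we obtain \eqref{eq:hoelder} with $\eta=a_6$ if $a_6<1$. If $a_6=1$, which by \eqref{eq:a4a6} forces $n=1$, use $2^t\rho(x,y)\le(2^t\rho(x,y))^\eta$ for $2^t\rho(x,y)\le1$ and any $\eta\in(0,1)$.
\end{proof}

\section{Limits: proof of Proposition~\ref{prop:limits}}\label{sec:limits}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
(a) The hypothesis $a\ge a_4$ makes the decay at least exponential in the Euclidean norm. Let $\psi$ satisfy \eqref{eq:decay} with point $x_i$ and scale $t_i$, and write $\xi=2^{t_i}\rho(x_i,x)$. By Lemma~\ref{lem:charts}(iv), $(1+\xi)^{a_4}\ge c\,|A_{x_i,t_i}^{-1}x|$. Since $\xi^a\ge\xi^{a_4}-1$ (consider $\xi\ge1$ and $\xi<1$) and $(1+\xi)^{a_4}\le C(1+\xi^{a_4})$, we get $\xi^a\ge c'|A_{x_i,t_i}^{-1}x|-C$. Hence $|\psi(x)|\le C_ie^{-c_i|x|}$ with some $c_i>0$, and the Fourier transform $\hat\psi$ is real-analytic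 on $\mathbb R^n$. If all moments of $\psi$ vanish, then all derivatives of $\hat\psi$ at $0$ vanish; so $\hat\psi\equiv0$ and $\psi=0$.

For the isotropic cover $\theta(x,t)=x+2^{-t/n}B^*$ we have $a_4=a_6=1/n$ and $\rho(x,y)=|B^*|(|x-y|/2)^n$, because the infimum of the radii of balls containing $x$ and $y$ is $|x-y|/2$. So in \eqref{eq:d} we may take $d(x,y)=|x-y|$ and $\varepsilon=1/n=a_6$, and the proof of Theorem~\ref{thm:main} gives $a=\varepsilon=1/n=a_4$ for every finite $r$. By the first part, no basis satisfying \eqref{eq:decay} with this $a$ has all moments vanishing.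

(b) The point is that $\rho(x,y)$ is at most of order $|x-y|^{1/a_4}$ for $y$ near a fixed $x$. Let $f\in L_2$ satisfy \eqref{eq:hoelder}, with scale $t$ and some point $x_i$, with exponent $\eta>a_4$. Fix $x$, and let $y\ne x$ be so close to $x$ that $a_32^{-a_4s}=2|M_{x,t}^{-1}(y-x)|$ defines some $s\ge0$. By \eqref{eq:onepoint},
\[
|M_{x,t+s}^{-1}(y-x)|\le a_3^{-1}2^{a_4s}|M_{x,t}^{-1}(y-x)|=\tfrac12,
\]
so $y\in\theta(x,t+s)$ and $\rho(x,y)\le a_22^{-t-s}$. Hence $2^t\rho(x,y)\le C|M_{x,t}^{-1}(y-x)|^{1/a_4}$, which is at most $1$ for $y$ near $x$. So \eqref{eq:hoelder} applies and gives $|f(x)-f(y)|\le C_x|x-y|^{\eta/a_4}$ as $y\to x$, with $\eta/a_4>1$. So $f$ is everywhere differentiable with zero derivative, hence constant; being in $L_2$, $f=0$.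

In the isotropic case with $n\ge2$, Theorem~\ref{thm:smooth} gives $\eta=a_6=1/n=a_4$, the largest exponent not excluded.
\end{proof}

\begin{thebibliography}{1}
\bibitem{Dekel} Shai Dekel, \emph{Pointwise Variable Anisotropic Function Spaces on $\mathbb R^n$}, \texttt{https://www.asau.ru/files/pdf/3265533.pdf}.
\end{thebibliography}

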